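\title{A model of $B\Sigma_2$ without proper $\Sigma_1$-elementary end extensions satisfying $I\Delta_0$}

\begin{abstract}
We prove in ZFC that some model of $B\Sigma_2$ of cardinality $\aleph_1$ has no proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$. Such an extension yields a cofinal branch through a definable tree of coded approximations to a set separating two $\Delta_2$-inseparable sets. We build a model in which this tree has no cofinal branch, first from $\diamondsuit$ and then outright, by Keisler's completeness theorem for $L(Q)$. We also characterize the models of $B\Sigma_2$ that have such an extension, show that all models of countable cofinality do, and prove the analogous negative result at every level of the arithmetical hierarchy.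
\end{abstract}

\section{The question and the results}\label{sec:intro}

We work in the language $L_A=\{0,1,+,\cdot,<\}$ over the base theory $PA^-$, whose models are the nonnegative parts of discretely ordered commutative rings. A formula is $\Delta_0$ if all its quantifiers have the form $\forall x<t$ or $\exists x<t$ with $t$ a term not containing $x$. Put $\Sigma_0=\Pi_0=\Delta_0$; a formula is $\Sigma_{n+1}$ if it has the form $\exists\bar x\,\pi$ with $\pi\in\Pi_n$, and $\Pi_{n+1}$ if it has the form $\forall\bar x\,\varphi$ with $\varphi\in\Sigma_n$. The theory $I\Sigma_n$ is $PA^-$ with the induction schema for $\Sigma_n$ formulas, and $I\Delta_0=I\Sigma_0$. Over $PA^-$, the theory $I\Delta_0$ is equivalent to the principle that every nonempty $\Delta_0$-definable set has a least element. The theory $B\Sigma_n$ is $I\Delta_0$ with the collection schema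
\[
\forall x<u\,\exists y\,\varphi(x,y,\bar z)\rightarrow\exists b\,\forall x<u\,\exists y<b\,\varphi(x,y,\bar z),\qquad\varphi\in\Sigma_n .
\]
For models $M\subseteq K$ of $PA^-$, we call $K$ an \emph{end extension} of $M$ if $M$ is a substructure of $K$ and every element of $K$ below an element of $M$ lies in $M$; it is \emph{proper} if $K\ne M$. The extension is \emph{$\Sigma_n$-elementary}, written $M\prec_{\Sigma_n}K$, if $M$ and $K$ agree on all $\Sigma_n$ formulas, hence also on all $\Pi_n$ formulas, with parameters from $M$. If $K$ is an end extension of $M$, then every element of $K\setminus M$ lies above all of $M$, and $M\prec_{\Sigma_0}K$, because a quantifier bounded by an element of $M$ ranges over the same elements in both models.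

Collection says that a search over a bounded set of inputs can be bounded. An element of $K\setminus M$ bounds every search in $M$, and induction in $K$ pushes the bound down into $M$. This is the link between the two notions.

\begin{lemma}\label{lem:necessary}
If $M\models PA^-$ has a proper $\Sigma_1$-elementary end extension $K\models I\Delta_0$, then $M\models B\Sigma_2$.
\end{lemma}

\begin{proof}
If a $\Delta_0$ formula with parameters in $M$ holds of some $m\in M$, its least solution in $K$ is at most $m$, so it lies in $M$ and is the least solution there. Hence $M\models I\Delta_0$. Now let $M\models\forall x<u\,\exists y\,\exists\bar y\,\forall\bar z\,\delta$ with $\delta\in\Delta_0$, fix $\eta\in K\setminus M$, and consider the $\Delta_0$ property of $d\in K$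
\[
\forall x<u\,\exists y<d\,\exists\bar y<d\,\forall\bar z<\eta\;\delta .
\]
Every $d\in K\setminus M$ has it: each $x<u$ lies in $M$, its witnesses $y,\bar y\in M$ are below $d$, and the $\Pi_1$ statement $\forall\bar z\,\delta$ passes from $M$ to $K$. Let $d_0$ be the least element of $K$ with the property. Then $d_0\in M$, since otherwise $d_0-1\in K\setminus M$ would be smaller. For $x<u$ the witnesses $y,\bar y<d_0$ found in $K$ lie in $M$, and $M\models\forall\bar z\,\delta$ because all of $M$ is below $\eta$. So $d_0$ is the required bound.
\end{proof}

The following facts are known (Paris--Kirby; Clote). For all $n\in\mathbb N$ we have $I\Sigma_{n+1}\Rightarrow B\Sigma_{n+1}\Rightarrow I\Sigma_n$, and the converse implications fail. For $n\ge2$, a countable structure satisfies $B\Sigma_n$ if and only if it has a proper $\Sigma_n$-elementary end extension satisfying $I\Delta_0$. For $n\ge2$, every model of $I\Sigma_n$, of any cardinality, has a proper $\Sigma_n$-elementary end extension satisfying $I\Delta_0$.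

So the converse of Lemma~\ref{lem:necessary} holds for countable models, even with $\Sigma_2$-elementarity, and it holds in all cardinalities for models of the slightly stronger theory $I\Sigma_2$. The question posed in \cite{problem} is whether it holds in general:

\begin{quote}
\emph{Does every model of $B\Sigma_2$, of arbitrary cardinality, have a proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$?}
\end{quote}

One would guess that it does: the hypothesis is exactly the necessary one, and one level of elementarity has been given up in comparison with the countable case. The answer is nevertheless negative.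

\begin{theorem}\label{thm:A}
It is provable in ZFC that there is a model $M\models B\Sigma_2$ of cardinality $\aleph_1$ with no proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$.
\end{theorem}

Theorem~\ref{thm:B} in Section~\ref{sec:B} gives two conditions on a model of $B\Sigma_2$ that are equivalent to the existence of such an extension, and shows that they hold in every model of countable cofinality. Thus $\aleph_1$ is the least cardinality, and the least cofinality, of a counterexample. The method of Theorem~\ref{thm:A} works at every level. Here $\exp$ is the sentence saying that $2^x$ exists for all $x$.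

\begin{theorem}\label{thm:C}
For every $n\ge1$ there is $M\models B\Sigma_n+\exp$ of cardinality $\aleph_1$ with no proper $\Sigma_{n-1}$-elementary end extension satisfying $I\Sigma_{\max(n-2,0)}$. Consequently, for every $n\ge1$ some $M\models B\Sigma_n$ of cardinality $\aleph_1$ has no proper $\Sigma_n$-elementary end extension satisfying $I\Delta_0$.
\end{theorem}

The proof of Theorem~\ref{thm:A} has three parts. Section~\ref{sec:separate} replaces the extension $K$ by an object inside $M$: a subset of $M$ whose bounded parts are all coded in $M$ and which separates two fixed disjoint definable sets $W_0,W_1$. Such a subset is a branch through a definable tree. Section~\ref{sec:trees} is pure model theory and set theory: it isolates four first-order properties of a definable tree and shows that a theory with these properties has a model of size $\aleph_1$ in which the tree has no cofinal branch at all. Section~\ref{sec:cut} finds a theory extending $B\Sigma_2$ with the four properties; the main point is that no cofinal branch is definable. Theorem~\ref{thm:C} is proved in Section~\ref{sec:C}.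

\section{Coding, amenable sets, and universal formulas}\label{sec:prelim}

The coding and truth-definition facts recalled here are standard; see \cite{HP,Kaye}.

\subsection*{Coding}
The Cantor pairing $\langle x,y\rangle=\frac12(x+y)(x+y+1)+y$ is, provably in $I\Delta_0$, a bijection between pairs and numbers, strictly increasing in each argument, with $x,y\le\langle x,y\rangle$; its projections are $(x)_0,(x)_1$. With it, a block of like quantifiers, or a finite tuple of parameters, can be contracted to one. For a sequence code $s$ we write $s[i]$ for the $i$-th entry ($0$ if there is none); $I\Delta_0$ proves that every coded sequence can be extended by any further entry. The Ackermann relation $x\in g$ says that the $x$-th binary digit of $g$ is $1$. All these notions, and the graph of $x\mapsto2^x$, are $\Delta_0$, and using them inside a formula does not change its class. We have $I\Sigma_1\vdash\exp$, so $B\Sigma_2\vdash\exp$.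

A subset of a model $M$ is \emph{definable} if it is defined by a formula with parameters in $M$, and it is $\Delta_n$ if both it and its complement are defined by $\Sigma_n$ formulas with parameters. A number $g$ \emph{codes} the set $\{x:x\in g\}$. In $I\Delta_0+\exp$ every $\Delta_0$-definable subset of $[0,u)$ has a unique code $g<2^u$; in $I\Sigma_1$ the same holds for $\Delta_1$ subsets. For a number $h$ we write $h\cap u$ for the code of $\{x<u:x\in h\}$.

In $B\Sigma_j$, $j\ge1$, the classes $\Sigma_j$ and $\Pi_j$ are closed under bounded quantification up to equivalence. Indeed $\forall x<t\,\exists y\,\pi$ is equivalent to $\exists b\,\forall x<t\,\exists y<b\,\pi$, where $\exists y<b\,\pi$ is $\Pi_{j-1}$ by induction on $j$; the statement for $\Pi_j$ is the dual one.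

\subsection*{Amenable sets}
Let $M\models I\Delta_0+\exp$. A set $G\subseteq M$ is \emph{amenable} if for each $u\in M$ the set $G\cap[0,u)$ is coded in $M$; its code is written $G\cap u$. An amenable set need not be definable. Every subset of $\mathbb N$ is amenable, while in a nonstandard model the set $\omega$ of standard numbers is not, because a nonempty coded set has a largest element.

Let $X$ be a new unary predicate. A $\Delta_0(X)$ formula is a formula of $L_A\cup\{X\}$ with bounded quantifiers only. For such $\varphi$ and a number (or variable) $h$, let $\varphi^h$ be the $\Delta_0$ formula obtained by replacing each $X(t)$ by $t\in h$. A bounded formula consults only a bounded part of $X$: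

\begin{lemma}\label{lem:local}
For each $\Delta_0(X)$ formula $\varphi(\bar v)$ there is a term $b_\varphi(y)$ with the following property. If $N$ is an end extension of $J$, $G\subseteq J$, $G'\subseteq N$, $\bar r\le u\in J$, and $G$ and $G'$ have the same elements below $b_\varphi(u)$, then $(J,G)\models\varphi(\bar r)$ if and only if $(N,G')\models\varphi(\bar r)$. In particular, $(J,G)\models\varphi(\bar r)$ if and only if $N\models\varphi^h(\bar r)$, whenever $h\in N$ codes a set with the same elements below $b_\varphi(u)$ as $G$.
\end{lemma}

\begin{proof}
Induction on $\varphi$; terms are monotone in each variable. For $X(t(\bar v))$ take $t(y,\dots,y)+1$, and for the other atomic formulas take $0$. Negation keeps the term, and for a conjunction add the terms. For $\exists x<t(\bar v)\,\psi$ take $b_\psi(y+t(y,\dots,y))$, since $x$ and $\bar r$ are bounded by $u+t(u,\dots,u)$.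
\end{proof}

\subsection*{Universal formulas}
There is a $\Delta_0$ formula $\beta$ such that $\mathrm{Sat}(k,y):\equiv\exists w\,\beta(k,y,w)$ is a satisfaction predicate for $\Delta_0$ formulas: if $k\in\omega$ is the G\"odel number of a $\Delta_0$ formula $\delta(y)$, then $I\Delta_0+\exp\vdash\delta(y)\leftrightarrow\mathrm{Sat}(k,y)$ \cite[Ch.~V]{HP}; moreover $I\Sigma_1$ proves $\mathrm{Sat}(k,y)$ equivalent to a $\Pi_1$ formula. Put
\[
\theta(x,w):\equiv\exists z\le w\,\exists w'\le w\;\beta\bigl((x)_0,\langle z,(x)_1\rangle,w'\bigr),
\]
a $\Delta_0$ formula. Given a $\Delta_0$ formula $\delta(z,v)$, let $k$ be the G\"odel number of $\delta((y)_0,(y)_1)$. Then $I\Delta_0+\exp$ proves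
\begin{equation}\label{eq:theta}
\exists z\,\delta(z,v)\leftrightarrow\exists w\,\theta(\langle k,v\rangle,w)
\qquad\text{and}\qquad
\theta(\langle k,v\rangle,w)\to\exists z\le w\,\delta(z,v).
\end{equation}
Define $\Sigma_j$ formulas $\Upsilon_j$ by
\[
\Upsilon_1(k,v):\equiv\exists w\,\theta(\langle k,v\rangle,w),\qquad
\Upsilon_{j+1}(k,v):\equiv\exists t\,\neg\Upsilon_j(k,\langle v,t\rangle).
\]
For every $\Sigma_j$ formula $\chi(v)$ there is $k\in\omega$ with $I\Delta_0+\exp\vdash\chi(v)\leftrightarrow\Upsilon_j(k,v)$. For $j=1$ this is \eqref{eq:theta}. A $\Sigma_{j+1}$ formula is equivalent to $\exists t\,\neg\chi'(v,t)$ with $\chi'\in\Sigma_j$, and an index $k$ of $\chi'((y)_0,(y)_1)$ at level $j$ serves as an index at level $j+1$.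

\section{End extensions give separating sets}\label{sec:separate}

To show that $M$ has no extension of the required kind, we need a trace that every such extension leaves on $M$. It costs nothing to treat all levels at once, so fix $n\ge1$; Theorems~\ref{thm:A} and~\ref{thm:B} use $n=2$. Write the universal $\Sigma_n$ formula with its outer quantifier exposed:
\[
S(e,x):\equiv\exists t\,\sigma(e,x,t),\qquad
\sigma(e,x,t):\equiv
\begin{cases}
\theta\bigl(\langle(e)_0,\langle(e)_1,x\rangle\rangle,t\bigr)&n=1,\\[2pt]
\neg\Upsilon_{n-1}\bigl((e)_0,\langle\langle(e)_1,x\rangle,t\rangle\bigr)&n\ge2.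
\end{cases}
\]
Then $\sigma\in\Pi_{n-1}$ and $S(\langle k,c\rangle,x)$ is $\Upsilon_n(k,\langle c,x\rangle)$. Hence for every $\Sigma_n$ formula $\chi(x,c)$ there is $k\in\omega$ with $I\Delta_0+\exp\vdash\chi(x,c)\leftrightarrow S(\langle k,c\rangle,x)$. For $n\ge2$ the formula $\sigma$ has the form $\forall w\,\tau(e,x,t,w)$ with $\tau\in\Sigma_{n-2}$: it is an instance of $\neg\theta$ if $n=2$ and of $\Upsilon_{n-2}$ if $n\ge3$.

Read $\sigma(e,x,t)$ as ``$e$ accepts $x$ at stage $t$''. Each number $x=\langle e_0,e_1\rangle$ names a race between $e_0$ and $e_1$ to accept $x$, in which $e_0$ wins ties. Let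
\begin{align*}
W_0(x)&:\equiv\exists t\,[\sigma(e_1,x,t)\wedge\forall t'\le t\,\neg\sigma(e_0,x,t')] &&\text{($e_1$ wins)},\\
W_1(x)&:\equiv\exists t\,[\sigma(e_0,x,t)\wedge\forall t'<t\,\neg\sigma(e_1,x,t')] &&\text{($e_0$ wins)}.
\end{align*}
A set $G\subseteq M$ \emph{separates} if $W_0^M\subseteq G$ and $G\cap W_1^M=\emptyset$.

\begin{lemma}\label{lem:insep}
Let $M\models I\Delta_0+\exp$. Then $W_0^M\cap W_1^M=\emptyset$. If exactly one of $S(e_0,x)$, $S(e_1,x)$ holds for $x=\langle e_0,e_1\rangle$, then $x\in W_1^M$ in the first case and $x\in W_0^M$ in the second. No $\Delta_n$ subset of $M$ separates.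
\end{lemma}

\begin{proof}
Let $t_0,t_1$ witness $W_0(x),W_1(x)$. From $\sigma(e_0,x,t_1)$ we get $t_1>t_0$, and then $W_1(x)$ gives $\neg\sigma(e_1,x,t_0)$, a contradiction. If only one of $e_0,e_1$ accepts $x$, any stage at which it does so witnesses that it wins. Now let $G$ be $\Delta_n$, say $G=\{x:S(e_0,x)\}$ and $M\setminus G=\{x:S(e_1,x)\}$, and put $x=\langle e_0,e_1\rangle$. If $x\in G$, only $e_0$ accepts $x$, so $x\in G\cap W_1^M$. If $x\notin G$, only $e_1$ accepts $x$, so $x\in W_0^M\setminus G$. In both cases $G$ does not separate.
\end{proof}

\begin{example}\label{ex:N}
Let $n=1$ and $M=\mathbb N$. The sets $\{x:S(e,x)\}$ are the computably enumerable sets, the $\Delta_1$ sets are the computable sets, and $W_0,W_1$ is a computably inseparable pair. Let $K\models I\Delta_0$ be a proper end extension of $\mathbb N$ and $\eta\in K\setminus\mathbb N$. Run each race in $K$ and stop it at stage $\eta$: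
\[
G=\{x=\langle e_0,e_1\rangle\in\mathbb N: K\models\exists t<\eta\,[\sigma(e_1,x,t)\wedge\forall t'\le t\,\neg\sigma(e_0,x,t')]\}.
\]
A race that is decided in $\mathbb N$ is decided at a standard stage. Since $\sigma$ is $\Delta_0$ and $K$ adds no stages below a standard one, $K$ sees the same history up to that stage and declares the same winner. So $G$ contains $W_0$ and misses $W_1$; on the races that never end in $\mathbb N$ it follows whatever happens at nonstandard stages. Thus every proper end extension of $\mathbb N$ satisfying $I\Delta_0$ produces a separating set, necessarily noncomputable.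

For $\mathbb N$ this is no obstruction. For a nonstandard $M$ there is one more constraint: $G$ is $\Delta_0$-definable in $K$, so induction in $K$ codes its bounded parts, and the codes lie in $M$. For $n\ge2$ there is one more difficulty: $\sigma$ is too complex for the induction available in $K$, so its outer universal quantifier has to be cut off at $\eta$ as well.
\end{example}

\begin{lemma}\label{lem:reduction}
Let $M\models I\Delta_0+\exp$ have a proper $\Sigma_{n-1}$-elementary end extension $K\models I\Sigma_{\max(n-2,0)}$. Then some amenable $G\subseteq M$ separates. In particular, for $n=2$ this holds whenever $M\models I\Sigma_1$ has a proper $\Sigma_1$-elementary end extension $K\models I\Delta_0$.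
\end{lemma}

\begin{proof}
Fix $\eta\in K\setminus M$. Let $\sigma^\eta$ be $\sigma$ if $n=1$ and $\forall w<\eta\;\tau$ if $n\ge2$. For $e,x,t\in M$,
\begin{equation}\label{eq:trunc}
M\models\sigma(e,x,t)\iff K\models\sigma^\eta(e,x,t).
\end{equation}
For $n=1$ this is $\Delta_0$-absoluteness. Let $n\ge2$. If $M\models\sigma$, then $K\models\sigma$ because $\sigma\in\Pi_{n-1}$, so $K\models\sigma^\eta$; this is the only essential use of $\Sigma_{n-1}$-elementarity. If $M\models\neg\tau(e,x,t,w)$, then $w<\eta$ and the $\Pi_{n-2}$ formula $\neg\tau$ holds in $K$, so $K\models\neg\sigma^\eta$.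

Let $W_0^\eta(x)$ be $\exists t<\eta\,[\sigma^\eta((x)_1,x,t)\wedge\forall t'\le t\,\neg\sigma^\eta((x)_0,x,t')]$, and let $G=\{x\in M:K\models W_0^\eta(x)\}$. If $t\in M$ witnesses $W_0(x)$ in $M$, then all $t'\le t$ lie in $M$, and \eqref{eq:trunc} shows that $t$ witnesses $W_0^\eta(x)$ in $K$. Let $t\in M$ witness $W_1(x)$ in $M$ and suppose that $\hat t\in K$ witnesses $W_0^\eta(x)$. Since $K\models\sigma^\eta((x)_0,x,t)$, we have $\hat t<t$. Then $\hat t\in M$ and $M\models\neg\sigma((x)_1,x,\hat t)$, so $K\models\neg\sigma^\eta((x)_1,x,\hat t)$, a contradiction. So $G$ separates.

For amenability let $u\in M$ and $r=2^u\in M$. Since $K$ need not satisfy $\exp$, we import from $M$ the facts about codes below $r$: the $\Delta_0$ statements $\forall x<u\,(x\notin0)$ and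
\[
\forall g<r\,\forall v<u\,\exists g'<r\,\forall x<u\,(x\in g'\leftrightarrow x\in g\vee x=v)
\]
hold in $M$, hence in $K$. They give the base case and the induction step for the formula
\[
\exists g<r\,\forall x<u\,\bigl(x\in g\leftrightarrow x<v\wedge W_0^\eta(x)\bigr),\qquad v\le u .
\]
For $n\le2$ this formula is $\Delta_0$. For $n\ge3$ it is obtained from $\Sigma_{n-2}$ formulas by Boolean operations and bounded quantification, and $I\Sigma_{n-2}$ proves induction for such formulas \cite[Ch.~I.2]{HP}. So it holds in $K$ for $v=u$. The witness $g<r$ lies in $M$ and codes $G\cap[0,u)$.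
\end{proof}

For Theorem~\ref{thm:A} it therefore suffices to find $M\models B\Sigma_2$ of cardinality $\aleph_1$ in which no amenable set separates (for $n=2$).

\begin{remark}\label{rem:ISigma2}
No model of $I\Sigma_2$ can serve, in agreement with the facts quoted in Section~\ref{sec:intro}: there $W_0$ itself is amenable. Indeed $W_0$ is $\Sigma_2$ by $B\Sigma_1$, so the set of $g<2^u$ with $\forall x<u\,(x\in g\to W_0(x))$ is $\Sigma_2$ by $B\Sigma_2$. It contains $0$, so by $I\Sigma_2$ it has a largest element, and this element codes $W_0\cap[0,u)$ because adding a missing element would increase it.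
\end{remark}

\section{Definable trees without cofinal branches}\label{sec:trees}

An amenable separating set $G$ is determined by the numbers $G\cap u$. Each of them is a \emph{partial separation}: a code $g<2^u$ that contains the elements of $W_0$ below $u$ and omits those of $W_1$. Partial separations form a definable tree under extension, and we want a model in which this tree has no branch of full height, definable or not. This section solves that problem in the abstract.

\begin{definition}\label{def:tree}
Let $L$ be a countable language. A \emph{tree theory} is a consistent $L$-theory $\Theta$ together with parameter-free $L$-formulas that define, provably in $\Theta$, a linear order $(I,<)$, a partial order $(\mathcal T,\trianglelefteq)$ of \emph{nodes}, and a \emph{level} function $\mathrm{lev}\colon\mathcal T\to I$, such that $\Theta$ proves the sentences and schemes expressing (T1)--(T4) below. A \emph{cofinal branch} is a chain in $\mathcal T$ that contains a node of every level $i\in I$.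
\begin{itemize}
\item[(T1)] $I$ is nonempty and has no largest element.
\item[(T2)] For each node $t$, the function $\mathrm{lev}$ is an order isomorphism from $\{s:s\trianglelefteq t\}$ onto $\{i\in I:i\le\mathrm{lev}(t)\}$.
\item[(T3)] Every nonempty definable subset of $I$ that is bounded by an element of $I$ has a largest element.
\item[(T4)] No definable set is a cofinal branch.
\end{itemize}
\end{definition}

As always, ``definable'' allows parameters. From (T2): two nodes below a common node are comparable, so the downward closure of a chain is a chain; and if $s,t$ are comparable with $\mathrm{lev}(s)\le\mathrm{lev}(t)$, then $s\trianglelefteq t$, for $t\trianglelefteq s$ forces equal levels and then $s=t$ by injectivity. Hence a cofinal branch has exactly one node on each level, and by (T1) it has no upper bound in $\mathcal T$.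

\begin{proposition}\label{prop:nobranch}
Every tree theory $\Theta$ has a model $M$ of cardinality $\aleph_1$ in which $\mathcal T^M$ has no cofinal branch.
\end{proposition}

The model is the union of an elementary chain of countable models of length $\omega_1$, with new levels added on top at each step. A cofinal branch of the union restricts to a cofinal branch of many of the countable models and bounds each such restriction from above. So we try to destroy branches of the countable models: we promise that a given branch will never acquire an upper bound, and we must keep countably many promises at each step.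

\subsection*{Adding a level and keeping promises}
We use the omitting types theorem. Let $T$ be a consistent theory in a countable language. A set of formulas $q(v)$ is \emph{isolated} over $T$ if there is a formula $\rho(v)$ such that $T+\exists v\,\rho(v)$ is consistent and $T\vdash\rho\to\psi$ for all $\psi\in q$. The theorem says that for any countably many non-isolated sets $q$, the theory $T$ has a countable model realizing none of them.

\begin{lemma}\label{lem:extension}
Let $M\models\Theta$ be countable, and let $\mathcal B$ be a countable family of nonempty chains of $\mathcal T^M$, none of which has an upper bound in $\mathcal T^M$. Then there are a countable $M'\succ M$ and $d\in I^{M'}$ with $d>i$ for all $i\in I^M$, such that no $B\in\mathcal B$ has an upper bound in $\mathcal T^{M'}$.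
\end{lemma}

\begin{proof}
Let $d$ be a new constant, and let $T$ be the elementary diagram of $M$ together with $d\in I$ and $d>i$ for $i\in I^M$. It is consistent by (T1) and compactness. An upper bound of $B$ is a realization of $q_B(v)=\{v\in\mathcal T\wedge b\trianglelefteq v:b\in B\}$, so it suffices to show that no $q_B$ is isolated over $T$. Suppose that $\rho(v,d)$, with parameters in $M$, isolates $q_B$. We translate this into two statements about $M$, in which $d$ becomes a variable.
\begin{itemize}
\item[(a)] For every $i\in I^M$ there is $d\in I^M$ with $d>i$ and $M\models\exists v\,\rho(v,d)$. Otherwise $\forall d\,(d\in I\wedge d>i\to\neg\exists v\,\rho(v,d))$ is in the elementary diagram for some $i$, and $T\vdash\neg\exists v\,\rho(v,d)$.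
\item[(b)] $B$ is contained in the definable set
\[
E=\{w\in\mathcal T:\exists i\in I\;\forall d\in I\,(d>i\to\forall v\,(\rho(v,d)\to v\in\mathcal T\wedge w\trianglelefteq v))\}.
\]
Indeed, for $b\in B$ a proof of $\forall v\,(\rho(v,d)\to v\in\mathcal T\wedge b\trianglelefteq v)$ from $T$ uses finitely many axioms $d>i$; take an $i\in I^M$ at least as large as those used.
\end{itemize}
The set $E$ is downward closed. It is a chain: if $w,w'\in E$ are witnessed by $i,i'$, then by (a) there are $d>\max(i,i')$ and $v$ with $\rho(v,d)$, and $w,w'\trianglelefteq v$. Let $\Lambda$ be the set of levels of nodes in $E$. It is definable, nonempty because $B\ne\emptyset$, and an initial segment of $I^M$ by (T2). If $\Lambda$ is bounded in $I^M$, it has a largest element by (T3), and the node of $E$ on that level is an upper bound of $E\supseteq B$, contrary to the hypothesis on $B$. Otherwise $\Lambda=I^M$ and $E$ is a definable cofinal branch, contrary to (T4).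
\end{proof}

\begin{remark}\label{rem:T3T4}
Both (T3) and (T4) are needed here. If $B$ is a definable cofinal branch, the same definition gives a cofinal branch in $M'$, whose node on level $d$ bounds $B$. For (T3), let $I=\omega+\omega$, and let $\mathcal T$ consist of a chain $B=\{w_0,w_1,\dots\}$ with $\mathrm{lev}(w_j)=j$ and, for each $j$, a side chain that leaves $B$ above $w_j$ and has one node on each level from $j+1$ to $\omega+j$. Then (T1) and (T2) hold, there is no cofinal branch, and $B$ has no upper bound. But every level has a node, and every node of level greater than $\omega+j$ lies above $w_j$. These facts persist in $M'\succ M$, so any node of level $d>I^M$ bounds $B$.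
\end{remark}

\subsection*{Guessing the branches}
A countable model may have uncountably many cofinal branches, and we can make only countably many promises by any countable stage. The principle $\diamondsuit$ tells us which promises to make. It asserts the existence of sets $Y_\alpha\subseteq\alpha$, $\alpha<\omega_1$, such that for every $Y\subseteq\omega_1$ and every closed unbounded (club) set $C\subseteq\omega_1$ there is $\alpha\in C$ with $Y\cap\alpha=Y_\alpha$.

\begin{lemma}\label{lem:diamond}
If $\diamondsuit$ holds, there are $M\models\Theta$ of cardinality $\aleph_1$ in which $\mathcal T^M$ has no cofinal branch, and a cofinal subset $D\subseteq I^M$ of order type $\omega_1$.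
\end{lemma}

\begin{proof}
We build an elementary chain of countable models $A_\alpha\models\Theta$, $\alpha<\omega_1$, where $A_\alpha$ has the ordinal $\omega\cdot(1+\alpha)$ as its universe, and an increasing sequence of countable families $\mathcal B_\alpha$ of nonempty chains of $\mathcal T^{A_\alpha}$ without upper bound in $\mathcal T^{A_\alpha}$.

Let $A_0$ be a countable model of $\Theta$, infinite by (T1), with universe $\omega$, and let $\mathcal B_0=\emptyset$. At step $\alpha$, put $\mathcal B_{\alpha+1}=\mathcal B_\alpha\cup\{Y_\alpha\}$ if $\omega\cdot(1+\alpha)=\alpha$ and $Y_\alpha$ is a cofinal branch of $\mathcal T^{A_\alpha}$, and $\mathcal B_{\alpha+1}=\mathcal B_\alpha$ otherwise. Lemma~\ref{lem:extension} applied to $(A_\alpha,\mathcal B_{\alpha+1})$ gives $A_{\alpha+1}$ and $d_\alpha\in I^{A_{\alpha+1}}$ above $I^{A_\alpha}$. By (T1) there are infinitely many elements of $I^{A_{\alpha+1}}$ above $d_\alpha$, and none of them is in $A_\alpha$. So $A_{\alpha+1}\setminus A_\alpha$ is countably infinite and can be identified with the next $\omega$ ordinals. At a limit $\lambda$ take unions. If some $B\in\mathcal B_\alpha$, $\alpha<\lambda$, had an upper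 bound in $\mathcal T^{A_\lambda}$, that bound would lie in $A_\beta$ for some $\beta$ with $\alpha\le\beta<\lambda$, and by elementarity it would bound $B\in\mathcal B_\beta$ in $\mathcal T^{A_\beta}$, which is impossible.

Let $M=\bigcup_\alpha A_\alpha$, with universe $\omega_1$, and $D=\{d_\alpha:\alpha<\omega_1\}$. For $\alpha<\beta$ we have $d_\alpha\in I^{A_\beta}$, so $d_\alpha<d_\beta$. Thus $D$ has order type $\omega_1$, and it is cofinal in $I^M=\bigcup_\alpha I^{A_\alpha}$. The argument given for limits shows that no member of any $\mathcal B_\alpha$ has an upper bound in $\mathcal T^M$.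

Suppose that $B\subseteq\omega_1$ is a cofinal branch of $\mathcal T^M$, with node $b(i)$ on level $i$. The ordinals $\alpha$ with $\omega\cdot(1+\alpha)=\alpha$ form a club, and so do the ordinals $\alpha$ closed under $b$, that is, such that $i\in I^M\cap\alpha$ implies $b(i)\in\alpha$. For $\alpha$ in both clubs, $A_\alpha$ has universe $\alpha$, and by elementarity $B\cap\alpha$ is a chain of $\mathcal T^{A_\alpha}$ containing the node $b(i)$ of level $i$ for each $i\in I^{A_\alpha}=I^M\cap\alpha$. So $B\cap\alpha$ is a cofinal branch of $\mathcal T^{A_\alpha}$. By $\diamondsuit$ there is such an $\alpha$ with $B\cap\alpha=Y_\alpha$, and then $Y_\alpha\in\mathcal B_{\alpha+1}$. But $b(d_\alpha)$ is comparable with every node of $Y_\alpha\subseteq B$ and has a higher level, so it is an upper bound of $Y_\alpha$ in $\mathcal T^M$, a contradiction.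
\end{proof}

\subsection*{Removing $\diamondsuit$}
The principle $\diamondsuit$ can be forced, so a model without cofinal branches exists in a forcing extension. To bring it back to the ground universe $V$ we use a logic that can express uncountability and has a complete finitary proof system, so that the existence of a model is equivalent to a statement about finite proofs. The logic $L(Q)$ is first-order logic with an additional quantifier $Q$; a \emph{standard model} is a structure in which $Qx\,\varphi$ is interpreted as ``there are uncountably many $x$ with $\varphi$''.

\begin{theorem}[Keisler \cite{Keisler}]\label{thm:keisler}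
Let the language be countable. Consider the calculus consisting of first-order logic for $L(Q)$-formulas and the axioms
\begin{gather*}
\neg Qx\,(x=y\vee x=z),\qquad \forall x\,(\varphi\to\psi)\to(Qx\,\varphi\to Qx\,\psi),\\
Qx\,\varphi(x)\leftrightarrow Qy\,\varphi(y)\ \ (y\text{ new}),\qquad Qy\,\exists x\,\varphi\to\exists x\,Qy\,\varphi\vee Qx\,\exists y\,\varphi .
\end{gather*}
It is sound for standard models, and every set of sentences consistent in it has a standard model of cardinality at most $\aleph_1$.
\end{theorem}

The last axiom says that a countable union of countable sets is countable. The statement ``there is no cofinal branch'' quantifies over subsets of the model and is not a sentence of $L(Q)$. We replace it by a witnessed version: a coloring of the nodes on uncountably many levels by countably many colors, with comparable nodes colored differently. Such a coloring excludes cofinal branches, and its existence is expressible once the coloring has a name. It can be added by a second forcing, which must preserve $\omega_1$. Recall that a forcing poset is \emph{ccc} if it has no uncountable family of pairwise incompatible conditions, and that ccc forcing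 preserves $\omega_1$. Recall also the $\Delta$-system lemma: among $\aleph_1$ finite sets there are $\aleph_1$ many whose pairwise intersections all equal one set.

\begin{lemma}\label{lem:ccc}
Let $(T',\trianglelefteq)$ be a partial order without uncountable chains in which the predecessors of each element form a countable chain. Let $\mathbb P$ be the set of finite partial functions $p\colon T'\to\omega$ with $p(s)\ne p(t)$ for distinct comparable $s,t\in\mathrm{dom}\,p$, ordered by reverse inclusion. Then $\mathbb P$ is ccc.
\end{lemma}

\begin{proof}
Suppose that $p_\alpha$, $\alpha<\omega_1$, are pairwise incompatible. By the $\Delta$-system lemma we may assume that $\mathrm{dom}\,p_\alpha$ is the disjoint union of a fixed set $R$ and a set $R_\alpha$, with the $R_\alpha$ pairwise disjoint. There are only countably many functions $R\to\omega$ and countably many sizes, so we may also assume that the $p_\alpha$ agree on $R$ and that $R_\alpha=\{x^1_\alpha,\dots,x^m_\alpha\}$ with $m$ fixed. For $\alpha\ne\beta$ the function $p_\alpha\cup p_\beta$ is not a condition. A pair at which it fails is contained in neither domain, so there are $k,l\le m$ with $x^k_\alpha$ and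 $x^l_\beta$ comparable.

Let $\mathcal V$ be an ultrafilter on $\omega_1$ containing all co-countable sets; its members are uncountable. For each $\alpha$, the set $\omega_1\setminus\{\alpha\}\in\mathcal V$ is the union of the finitely many sets $\{\beta:x^k_\alpha,x^l_\beta\text{ comparable}\}$, so one of them is in $\mathcal V$. One pair $(k,l)$ works for all $\alpha$ in an uncountable set $Z$. For $\alpha,\alpha'\in Z$ there are uncountably many $\beta$ such that $x^l_\beta$ is comparable with both $x^k_\alpha$ and $x^k_{\alpha'}$. These $x^l_\beta$ are distinct, and only countably many elements lie below $x^k_\alpha$ or below $x^k_{\alpha'}$. So some $x^l_\beta$ lies above both, and therefore $x^k_\alpha$ and $x^k_{\alpha'}$ are comparable. Thus $\{x^k_\alpha:\alpha\in Z\}$ is an uncountable chain, a contradiction.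
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nobranch}]
Add to $L$ unary predicates $D,U$ and a unary function symbol $\nu$. Let $T'$ denote the definable set of nodes whose level is in $D$, and let $\Xi$ consist of $\Theta$ and the $L(Q)$-sentences saying:
\begin{itemize}
\item $D\subseteq I$, $\;Qx\,D(x)$, and $\neg Qx\,U(x)$;
\item $\nu$ maps $T'$ into $U$, and $\nu(s)\ne\nu(t)$ for distinct comparable $s,t\in T'$.
\end{itemize}

\emph{$\Xi$ has a standard model in a forcing extension.} Forcing with the countable partial functions $\omega_1\to2$ gives an extension $V'$ in which $\diamondsuit$ holds \cite[Ch.~VII]{Kunen}. Being a tree theory is a statement about finite proofs from $\Theta$, so $\Theta$ is a tree theory in $V'$. Work in $V'$, take $M$ and $D$ from Lemma~\ref{lem:diamond}, and let $T'$ be the set of nodes of $\mathcal T^M$ with level in $D$. By (T2) the predecessors in $T'$ of a node form a chain with at most one node per level, and this chain is countable because $D$ has order type $\omega_1$. An uncountable chain in $T'$ would have uncountably many levels in $D$; these are cofinal in $D$, hence in $I^M$, so the downward closure of the chain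 in $\mathcal T^M$ would be a cofinal branch. So Lemma~\ref{lem:ccc} applies. Let $V''$ be an extension of $V'$ by $\mathbb P$, and let $\nu_0$ be the union of the generic filter. A condition can be extended to any $t\in T'$ by assigning an unused value, so by density $\nu_0$ is defined on all of $T'$, and it takes different values at distinct comparable nodes. Let $U=\{u_0,u_1,\dots\}$ be a countably infinite subset of $M$; put $\nu(t)=u_{\nu_0(t)}$ for $t\in T'$ and $\nu(x)=u_0$ otherwise. First-order truth in $M$ is the same in $V'$ and $V''$, and $D$ is uncountable in $V''$ because $\omega_1$ is preserved. So $(M,D,U,\nu)$ is a standard model of $\Xi$ in $V''$.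

\emph{Return to $V$.} A derivation of a contradiction from $\Xi$ in Keisler's calculus is a finite object; if there were one in $V$, it would be one in $V''$, contradicting soundness there. So $\Xi$ is consistent, and by Theorem~\ref{thm:keisler} it has in $V$ a standard model $(M,D,U,\nu)$ of cardinality at most $\aleph_1$, hence exactly $\aleph_1$ because $D$ is uncountable. Then $M\models\Theta$. If $\mathcal T^M$ had a cofinal branch with node $b(i)$ on level $i$, then the nodes $b(i)$, $i\in D$, would be distinct and comparable, and $i\mapsto\nu(b(i))$ would inject the uncountable set $D$ into the countable set $U$.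
\end{proof}

\section{A tree theory extending $B\Sigma_2$}\label{sec:cut}

In this section $n=2$, except in Proposition~\ref{prop:definable}. The tree of all partial separations has all of $M$ as its set of levels. For $I=M$, condition (T3) implies the least number principle for all formulas (given $m$ in a definable set $A$, the largest $x\le m$ with $A\cap[0,x)=\emptyset$ is $\min A$), so $M\models PA$, and then $W_0$ gives a definable cofinal branch by Remark~\ref{rem:ISigma2}. So (T3) and (T4) conflict unless the levels are thinned out. We want a model $J\models B\Sigma_2$ with a definable cofinal sequence $a_0<a_1<\cdots$ of order type $\omega$, and we keep only the partial separations of length $a_i$. Then $I=\omega$ and (T3) is trivial. For (T4) we make the sequence $\Sigma_2$-definable and show that every definable amenable set is then $\Delta_2$, so that Lemma~\ref{lem:insep} applies.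

\subsection*{The cut}
A structure $N$ is \emph{$\aleph_1$-saturated} if every countable set of formulas in one free variable, with parameters in $N$, is realized in $N$ provided that each finite subset is. Fix an $\aleph_1$-saturated $N\models PA$ and a nonstandard $a\in N$. By Lemma~\ref{lem:necessary}, a proper initial segment $J\prec_{\Sigma_1}N$ satisfies $B\Sigma_2$. So we close $a$ under witnesses for $\Sigma_1$ statements in $\omega$ steps, choosing at each step the \emph{least} sufficient bound in order to keep the sequence definable. In $PA$ let $g(y)$ be the least $w>2^y$ such that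
\[
\forall x\le y\,\bigl(\exists z\,\theta(x,z)\to\exists z<w\;\theta(x,z)\bigr);
\]
such $w$ exist by collection applied to $\forall x\le y\,\exists z\,(\exists z'\theta(x,z')\to\theta(x,z))$. The graph of $g$ is defined in $PA$ by
\begin{multline}\label{eq:gamma}
\gamma(y,w):\equiv\quad w>2^y\;\wedge\;\forall x\le y\,\forall z\,\bigl(\theta(x,z)\to\exists z'<w\;\theta(x,z')\bigr)\\
\wedge\;\bigl[w=2^y+1\;\vee\;\exists x\le y\,\bigl(\theta(x,w-1)\wedge\forall z<w-1\,\neg\theta(x,z)\bigr)\bigr].
\end{multline}
The first two conjuncts say that $w$ is a sufficient bound; given this, the third says that $w$ is the least candidate or that $w-1$, and with it every smaller number, is insufficient. The only unbounded quantifier is $\forall z$, so $\gamma$ is logically equivalent to a $\Pi_1$ formula. In $N$ define $a_0=a$ and $a_{i+1}=g(a_i)$ for all $i\in N$; the sequence is strictly increasing. Put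
\[
J=\{x\in N:x<a_i\text{ for some }i\in\omega\}.
\]

\begin{lemma}\label{lem:J}
$J$ is a proper initial segment of $N$ closed under $+$, $\cdot$ and $2^x$; $J\prec_{\Sigma_1}N$; and $J\models B\Sigma_2$.
\end{lemma}

\begin{proof}
If $i\in N$ is nonstandard, then $a_i\notin J$, so $J\ne N$. From $a_{i+1}>2^{a_i}$ we get closure under $2^x$, and $x+y,\,xy\le2^{2^{\max(x,y)}}$. Let $\delta\in\Delta_0$ and $v\in J$. If $J\models\exists z\,\delta(z,v)$, then $N\models\exists z\,\delta(z,v)$ by $\Delta_0$-absoluteness. Conversely, let $N\models\exists z\,\delta(z,v)$ and take $k\in\omega$ as in \eqref{eq:theta}, so that $N\models\exists w\,\theta(\langle k,v\rangle,w)$. Choose $i\in\omega$ with $\langle k,v\rangle\le a_i$. By the definition of $g$ there is such a $w$ below $a_{i+1}$, and by the second part of \eqref{eq:theta} there is $z\le w$ with $\delta(z,v)$; this $z$ is in $J$. So $J\prec_{\Sigma_1}N$, and Lemma~\ref{lem:necessary} gives $B\Sigma_2$.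
\end{proof}

Let $\mathrm{Seq}(s,m)$ say that $s$ codes a sequence of length $m+1$ with $s[0]=a$ and $\forall i<m\;\gamma(s[i],s[i+1])$. It is logically equivalent to a $\Pi_1$ formula, so $J$ and $N$ agree on it. We claim that
\begin{equation}\label{eq:seq}
J\models\mathrm{Seq}(s,m)\iff m\in\omega\text{ and $s$ codes }(a_0,\dots,a_m)\qquad(s,m\in J),
\end{equation}
and that such $s$ exists in $J$ for each $m\in\omega$. If $J\models\mathrm{Seq}(s,m)$, then $N\models\mathrm{Seq}(s,m)$, so $s[i]=a_i$ for $i\le m$ by induction in $N$; in particular $a_m=s[m]\in J$, which forces $m\in\omega$. Conversely, a code of $(a_0,\dots,a_m)$ satisfies $\mathrm{Seq}$ in $N$, hence in $J$, and $J\models I\Delta_0$ contains such a code, obtained by appending entries $m+1$ times.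

\subsection*{The tree}
In the language $L_A\cup\{a\}$ define $I=\{i:\exists s\,\mathrm{Seq}(s,i)\}$, and let $F(i)$ be the last entry of such an $s$. By \eqref{eq:seq}, $I^J=\omega$ and $F^J(i)=a_i$. Let $\mathcal T$ be the set of all $\langle i,g\rangle$ with
\[
i\in I,\qquad g<2^{F(i)},\qquad\forall x<F(i)\,\bigl((W_0(x)\to x\in g)\wedge(W_1(x)\to x\notin g)\bigr),
\]
put $\mathrm{lev}(\langle i,g\rangle)=i$, and let $\langle i,g\rangle\trianglelefteq\langle k,h\rangle$ mean that $i\le k$ and $h\cap F(i)=g$. Let $\Theta=\mathrm{Th}(J,a)$. Every model $M$ of $\Theta$ satisfies $B\Sigma_2$ and the following sentence, which is true in $J$: $I$ is an initial segment containing $0$ and closed under successor, and $F$ is a strictly increasing function on $I$ with cofinal range.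

\begin{lemma}\label{lem:branches}
Let $M\models\Theta$. Then $\trianglelefteq$ is a partial order satisfying \textup{(T1)}, \textup{(T2)} and \textup{(T3)}. If $G\subseteq M$ is amenable and separates, then $\{\langle i,G\cap F(i)\rangle:i\in I\}$ is a cofinal branch of $\mathcal T^M$. If $B$ is a cofinal branch, then $G_B=\{x:x\in g\text{ for some }\langle i,g\rangle\in B\}$ is amenable and separates, and it is definable if $B$ is.
\end{lemma}

\begin{proof}
For $i\le j$ in $I$ we have $F(i)\le F(j)$, so $(h\cap F(j))\cap F(i)=h\cap F(i)$; and $g\cap F(i)=g$ for $g<2^{F(i)}$. This gives transitivity, reflexivity and antisymmetry. The nodes below $\langle k,h\rangle$ are exactly the $\langle i,h\cap F(i)\rangle$ with $i\le k$, and the same identity shows that they are ordered like their levels, which is (T2). Condition (T1) holds because $I$ is closed under successor. Each instance of (T3) is true in $J$, where bounded subsets of $I=\omega$ are finite, so it belongs to $\Theta$.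

If $G$ is amenable and separates, each $\langle i,G\cap F(i)\rangle$ is a node, and $(G\cap F(k))\cap F(i)=G\cap F(i)$ for $i\le k$. Conversely, let $\langle i,g_i\rangle$ be the node of $B$ on level $i$. Since $g_k\cap F(i)=g_i$ for $i\le k$, the number $g_i$ codes $G_B\cap[0,F(i))$. As $F$ is cofinal, every $u\in M$ satisfies $u\le F(i)$ for some $i$, so $g_i\cap u$ codes $G_B\cap[0,u)$; and every $x$ lies below some $F(i)$, where $g_i$ treats it correctly with respect to $W_0$ and $W_1$.
\end{proof}

The tree $\mathcal T^J$ does have a cofinal branch, by Lemma~\ref{lem:reduction} applied to $J$ and $N$. What we need is that it has no definable one.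

\subsection*{Definable amenable subsets of the cut}
A definable subset of $J$ can have any complexity, so some argument must collapse it. The model is the following fact about Cantor space: if $G\subseteq\omega$ is the only set satisfying a list of conditions, each of which depends on finitely many bits, then by compactness, for each $k$ finitely many of the conditions already determine the first $k$ bits of $G$, and $G$ can be computed from the list. In $J$ the conditions are the $\Delta_0(X)$ facts about $G$, and $\aleph_1$-saturation plays three roles: it shows that these facts determine a definable $G$, it replaces compactness, and it codes the list by one number.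

\begin{proposition}\label{prop:definable}
Let $N\models PA$ be $\aleph_1$-saturated, let $(a_i)_{i\in\omega}$ be a sequence in $N$ with $a_0$ nonstandard and $a_{i+1}>2^{a_i}$, and let $J=\{x\in N:x<a_i\text{ for some }i\in\omega\}$. Let $n\ge1$, and suppose that $\mathrm{Seq}$ is a $\Sigma_n$ formula with parameters in $J$ satisfying \eqref{eq:seq}. Then every amenable subset of $J$ that is definable in $J$ is $\Delta_n$ in $J$.
\end{proposition}

\begin{proof}
As an initial segment of $N$ closed under $2^x$, the model $J$ satisfies $I\Delta_0+\exp$. Write $\bar a_m=(a_0,\dots,a_m)$. For amenable $G_1,G_2\subseteq J$ and tuples $\bar r_1,\bar r_2$ in $J$ of equal length, write $(\bar r_1,G_1)\sim(\bar r_2,G_2)$ if for all $m\in\omega$ and all $\Delta_0(X)$ formulas $\varphi$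
\[
(J,G_1)\models\varphi(\bar r_1,\bar a_m)\iff(J,G_2)\models\varphi(\bar r_2,\bar a_m).
\]
The parameters $a_i$ are included because every quantifier over $J$ is witnessed below one of them. Since $\Delta_0(X)$ is closed under negation, the implication from left to right for all $\varphi$ and $m$ already gives $\sim$.

\emph{Step 1: $\sim$ implies elementary equivalence.} Let $(\bar r_1,G_1)\sim(\bar r_2,G_2)$ and $r\in J$, say $r<a_k$. We find $r'\in J$ with $(\bar r_1r,G_1)\sim(\bar r_2r',G_2)$. Consider a pair $(\varphi,m)$ with $m\ge k$ and $(J,G_1)\models\varphi(\bar r_1,r,\bar a_m)$. Let $u\in J$ bound $\bar r_2$ and $a_m$, let $h=G_2\cap b_\varphi(u)\in J$, and let $\varphi^*(x)$ be $\varphi^h(\bar r_2,x,\bar a_m)$. By Lemma~\ref{lem:local}, for $x<a_k$,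
\[
N\models\varphi^*(x)\iff(J,G_2)\models\varphi(\bar r_2,x,\bar a_m).
\]
The set consisting of $x<a_k$ and all these $\varphi^*(x)$ is countable. It is finitely satisfiable in $N$: for pairs $(\varphi_1,m_1),\dots,(\varphi_l,m_l)$ the statement $\exists x<a_k\bigwedge_j\varphi_j(\bar r_1,x,\bar a_{m_j})$ is a $\Delta_0(X)$ statement about $\bar r_1$ and $\bar a_{\max_jm_j}$, true in $(J,G_1)$ by the witness $r$, so it is true of $\bar r_2$ in $(J,G_2)$. By saturation some $r'\in N$ realizes the set. Then $r'<a_k$, so $r'\in J$, and $r'$ is as required; smaller values of $m$ are covered by dummy variables. The relation $\sim$ is symmetric, so the same holds with the two sides exchanged. Induction on formulas of $L_A\cup\{X\}$ now shows that $(\bar r_1,G_1)\sim(\bar r_2,G_2)$ implies $(J,G_1,\bar r_1)\equiv(J,G_2,\bar r_2)$: atomic formulas are $\Delta_0(X)$, and the witness of an existential quantifier is transported as above.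

Let $G=\{x:J\models\psi(x,c)\}$ be amenable, with $c\in J$ coding all parameters. Applying Step~1 to $\forall x\,(X(x)\leftrightarrow\psi(x,c))$, we obtain:
\begin{equation}\label{eq:unique}
\text{if $G'\subseteq J$ is amenable and $(c,G')\sim(c,G)$, then $G'=G$.}
\end{equation}

\emph{Step 2: each bounded part of $G$ is determined by one $\Delta_0(X)$ fact.} The elements of $N$ supply competitors $G'$. For $x\in N$ let $G_x=\{y\in J:N\models y\in x\}$. It is amenable, since for $u\in J$ the number $x\cap u<2^u$ lies in $J$. By Lemma~\ref{lem:local}, $N\models\varphi^x(\bar r)$ if and only if $(J,G_x)\models\varphi(\bar r)$, for $\bar r\in J$. Let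
\[
\Gamma(x)=\{\varphi^x(c,\bar a_m):m\in\omega,\ \varphi\in\Delta_0(X),\ (J,G)\models\varphi(c,\bar a_m)\},
\]
and write $g_k=G\cap a_k$. If $x$ realizes $\Gamma$ in $N$, then $(c,G)\sim(c,G_x)$, so $G_x=G$ by \eqref{eq:unique}, and $x\cap a_k=g_k$ by uniqueness of codes. Hence for each $k\in\omega$ the countable set $\Gamma(x)\cup\{x\cap a_k\ne g_k\}$ is not realized in $N$, and by saturation it is not finitely satisfiable. A finite conjunction of members of $\Gamma$ is equivalent to a member of $\Gamma$ with $m$ as large as we like. So there are $m_k\ge k$ in $\omega$ and a $\Delta_0(X)$ formula $\varphi_k$ with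
\[
(J,G)\models\varphi_k(c,\bar a_{m_k}),\qquad N\models\forall x\,\bigl(\varphi_k^x(c,\bar a_{m_k})\to x\cap a_k=g_k\bigr).
\]
By Lemma~\ref{lem:local} and $\Delta_0$-absoluteness:
\begin{equation}\label{eq:local}
\text{some $h\in J$ satisfies $\varphi_k^h(c,\bar a_{m_k})$ in $J$, and each such $h$ has $h\cap a_k=g_k$;}
\end{equation}
for the first part take $h=G\cap b_{\varphi_k}(u)$ with $u\in J$ bounding $c$ and $a_{m_k}$.

\emph{Step 3: one formula for all $k$.} Choose $e_k\in\omega$ such that $I\Delta_0+\exp$ proves, for variables $c,s,h$, the equivalence of $\Upsilon_1(e_k,\langle c,\langle s,h\rangle\rangle)$ with the $\Delta_0$ formula $\varphi_k^h(c,s[0],\dots,s[m_k])$. The sequence $(\langle e_k,m_k\rangle)_{k\in\omega}$ is an arbitrary sequence of standard numbers, but it is coded in $J$. The conditions $q<a_0$ and $q[k]=\langle e_k,m_k\rangle$, $k\in\omega$, are finitely satisfiable by standard sequence codes $q$, because $a_0$ is nonstandard. By saturation some $q\in N$ satisfies all of them, and $q<a_0$ gives $q\in J$. Consider in $J$ the $\Sigma_n$ formula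
\[
\exists k,m,e,s,h\,\bigl[q[k]=\langle e,m\rangle\wedge k\le m\wedge\mathrm{Seq}(s,m)\wedge x<s[k]\wedge\Upsilon_1(e,\langle c,\langle s,h\rangle\rangle)\wedge x\in h\bigr].
\]
We have no control over $q[k]$ for nonstandard $k$; the conjuncts $k\le m$ and $\mathrm{Seq}(s,m)$ exclude these entries. Indeed, for any witnesses \eqref{eq:seq} gives $m\in\omega$ and $s[i]=a_i$ for $i\le m$. Hence $k\in\omega$, $e=e_k$, $m=m_k$, and $J\models\varphi_k^h(c,\bar a_{m_k})$, so $h\cap a_k=g_k$ by \eqref{eq:local}. As $x<a_k$ and $x\in h$, we get $x\in G$. Conversely, if $x\in G$, take $k\in\omega$ with $x<a_k$, then $e_k$, $m_k$, a code $s$ of $\bar a_{m_k}$, and $h$ from \eqref{eq:local}; since $h\cap a_k=g_k$, we have $x\in h$. So the formula defines $G$. Replacing $x\in h$ by $x\notin h$ and $x\in G$ by $x\notin G$ throughout this argument shows that the modified formula defines $J\setminus G$.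
\end{proof}

\begin{remark}
The hypothesis that $a$ is nonstandard is used only to code the list in Step~3, and it cannot be dropped: if $N\succ\mathbb N$ and $a$ is standard, then all $a_i$, $i\in\omega$, are standard, $J=\mathbb N$, and $W_0$ is a definable amenable set that separates.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that a formula with parameters defines a cofinal branch $B$ of $\mathcal T^J$. By Lemma~\ref{lem:branches}, $G_B$ is definable, amenable and separating. Since $\mathrm{Seq}$ is $\Pi_1$, hence $\Sigma_2$, Proposition~\ref{prop:definable} shows that $G_B$ is $\Delta_2$, contradicting Lemma~\ref{lem:insep}. So every instance of (T4) is true in $(J,a)$, and with Lemma~\ref{lem:branches} the theory $\Theta$ is a tree theory. Proposition~\ref{prop:nobranch} gives $M\models\Theta$ of cardinality $\aleph_1$ in which $\mathcal T^M$ has no cofinal branch. Then $M\models B\Sigma_2$; by Lemma~\ref{lem:branches} no amenable subset of $M$ separates; and by Lemma~\ref{lem:reduction} the model $M$ has no proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$.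
\end{proof}

The model $M$ is elementarily equivalent to $J$, which has the extension $N$. So the existence of such an extension is not determined by the first-order theory of the model.

\section{A characterization, and optimality of $\aleph_1$}\label{sec:B}

We now show that separating sets are the only obstruction. Throughout, $S,W_0,W_1$ are the formulas for $n=2$, and $M\models B\Sigma_2$. To build an extension of $M$ we take an ultrapower by $\Delta_0$-definable functions. For the ultrapower to be an \emph{end} extension, the ultrafilter must concentrate on one piece of every $\Delta_0$ partition into $m$ pieces, for every $m\in M$. So it has to decide $M$-finitely many sets at a time, coherently, and this is again a branch through a tree.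

For $e=\langle k,c\rangle\in M$ let $C_e=\{x\in M:\mathrm{Sat}(k,\langle c,x\rangle)\}$. Every set defined by a $\Delta_0$ formula with parameters is of this form, with $k\in\omega$. A \emph{string} of length $u\in M$ is a number $p=\langle u,g\rangle$ with $g<2^u$; for $e<u$ put $p(e)=1$ if $e\in g$ and $p(e)=0$ otherwise. Put $p{\upharpoonright}j=\langle j,g\cap j\rangle$ for $j\le u$, $p^\frown0=\langle u+1,g\rangle$ and $p^\frown1=\langle u+1,g+2^u\rangle$. For a string $p$ of length $u$ let
\[
X_p=\{x\in M:\forall e<u\,(x\in C_e\leftrightarrow p(e)=1)\},
\]
the cell described by $p$ in the partition of $M$ generated by $C_0,\dots,C_{u-1}$. The relation $x\in C_e$ is $\Delta_1$, so $x\in X_p$ is $\Delta_1$ in $x$ and $p$ by $B\Sigma_1$, and $X_p\subseteq[0,t]$ is a $\Pi_1$ property of $p$ and $t$. We have $X_p=X_{p^\frown0}\cup X_{p^\frown1}$, and the empty string has cell $M$. For amenable $P\subseteq M$ let $P_u=\langle u,P\cap u\rangle$ be its characteristic string of length $u$. The \emph{cofinality} $\mathrm{cf}(M)$ is the least cardinality of an unbounded subset of $M$.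

\begin{theorem}\label{thm:B}
For $M\models B\Sigma_2$ the following are equivalent:
\begin{itemize}
\item[(i)] $M$ has a proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$;
\item[(ii)] some amenable $G\subseteq M$ separates $W_0^M$ and $W_1^M$;
\item[(iii)] there is an amenable $P\subseteq M$ such that $X_{P_u}$ is unbounded in $M$ for all $u\in M$.
\end{itemize}
All three hold if $M$ has countable cofinality, whatever its cardinality. They can fail for $|M|=\mathrm{cf}(M)=\aleph_1$.
\end{theorem}

The implication (i)$\Rightarrow$(ii) is Lemma~\ref{lem:reduction}. We prove the other parts in turn.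

\begin{proof}[Proof of \textup{(ii)}$\Rightarrow$\textup{(iii)}]
We want to descend through the strings and always choose an unbounded cell. Boundedness of a cell is $\Sigma_2$, so we cannot decide it, but we can race the two children of $p$ and move away from the one that is bounded first. For $i=0,1$ let
\[
V_i=\{p:p\text{ is a string and }\exists t\,(X_{p^\frown i}\subseteq[0,t]\wedge X_{p^\frown(1-i)}\not\subseteq[0,t])\}.
\]
These sets are $\Sigma_2$. They are disjoint: if $t$ witnesses $p\in V_0$ and $t'$ witnesses $p\in V_1$, then $X_{p^\frown1}$ is contained in $[0,t']$ but not in $[0,t]$, so $t<t'$, and $X_{p^\frown0}$ is contained in $[0,t]$ but not in $[0,t']$, so $t'<t$. Choose $k_0,k_1\in\omega$ such that $p\in V_i\leftrightarrow S(\langle k_i,p\rangle,x)$ for all $p,x$, and put $r(p)=\langle\langle k_1,p\rangle,\langle k_0,p\rangle\rangle$. If $p\in V_0$, then only the second component of $r(p)$ accepts $r(p)$, so $r(p)\in W_0$ by Lemma~\ref{lem:insep}; if $p\in V_1$, then only the first does, so $r(p)\in W_1$. Let $H=\{p:r(p)\in G\}$. Then $V_0\subseteq H$ and $V_1\cap H=\emptyset$. Also $H$ is amenable: $r$ is increasing, so $H\cap[0,u)=\{p<u:r(p)\in G\cap r(u)\}$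 is $\Delta_0$-definable from the code $G\cap r(u)$.

Call a string $p$ of length $u$ \emph{guided} if $p(j)=1\Leftrightarrow p{\upharpoonright}j\in H$ for all $j<u$. Fix $u$ and let $h=H\cap\langle u,2^u\rangle$, which decides $H$ on all strings of length at most $u$. By $\Delta_0$-induction on $v\le u$, with parameters $h$ and $2^u$, there is a guided string of length $v$: extend $p$ to $p^\frown1$ if $p\in h$ and to $p^\frown0$ otherwise. Two guided strings of the same length cannot have a least position $j$ of disagreement, since their restrictions to $j$ coincide; so they are equal. Restrictions of guided strings are guided. Hence the guided strings are the strings $P_u$ of a single amenable set $P$.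

Suppose $X_{P_u}\subseteq[0,t]$. The $\Sigma_1$ property $X_{P_u{\upharpoonright}j}\not\subseteq[0,t]$ holds for $j=0$ and fails for $j=u$, so by $I\Sigma_1$ there is $j<u$ such that, for $p=P_j$, we have $X_p\not\subseteq[0,t]$ and $X_{P_{j+1}}\subseteq[0,t]$. Let $P_{j+1}=p^\frown i$. Then $X_{p^\frown(1-i)}\not\subseteq[0,t]$, so $p\in V_i$. If $i=0$, then $p\in H$ and the guided string takes $i=1$. If $i=1$, then $p\notin H$ and it takes $i=0$. Both cases are contradictory.
\end{proof}

\begin{proof}[Proof of \textup{(iii)}$\Rightarrow$\textup{(i)}]
\emph{The ultrafilter.} Let $\mathfrak B$ be the Boolean algebra of subsets of $M$ defined by $\Delta_0$ formulas with parameters, and let $\mathcal U$ be the set of $C\in\mathfrak B$ with $X_{P_u}\subseteq C$ for some $u\in M$. The sets $X_{P_u}$ decrease with $u$ and are unbounded, so $\mathcal U$ is a filter on $\mathfrak B$ all of whose members are unbounded. Moreover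
\begin{equation}\label{eq:decide}
\text{if $e<u$, then $X_{P_u}\subseteq C_e$ or $X_{P_u}\cap C_e=\emptyset$,}
\end{equation}
according as $e\in P$ or not. So $\mathcal U$ is an ultrafilter, and it contains the sets $[m,\infty)$. We say that a property holds \emph{almost everywhere} (a.e.)\ if the set of $x$ with the property belongs to $\mathcal U$.

\emph{The structure $K$.} Let $\mathcal F$ be the set of functions $f\colon M\to M$ with $\Delta_0$ graph (parameters allowed) and $f(x)\le x$ for all $x$. The bound guarantees that $\{x:M\models\varphi(\bar f(x))\}\in\mathfrak B$ for $\varphi\in\Delta_0$ and $\bar f\in\mathcal F$, since the values $\bar f(x)$ can be quantified below $x+1$. It is not preserved by sums and products, so we pass to functions with room to spare: $f\in\mathcal F$ is \emph{small} if for each $k\in\omega$ we have $f(x)^k\le x$ a.e. Let $K$ be the set of classes $[f]$ of small functions modulo equality a.e., and let $[f]<[f']$ mean $f(x)<f'(x)$ a.e. Two facts are used below. First, if $f'\in\mathcal F$, $f$ is small and $f'\le f$ a.e., then $f'$ is small. Second, let $f,f'$ be small and $\mu(x)=\max(f(x),f'(x),2)$. Then $\mu(x)^{2k}\le x$ a.e.\ for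 each $k$, and $(f(x)f'(x))^k\le\mu(x)^{2k}$ and $(f(x)+f'(x))^k\le(2\mu(x))^k\le\mu(x)^{2k}$. So the pointwise sum and product, reset to $0$ where they exceed $x$, are small and equal the true values a.e. They define $+$ and $\cdot$ on $K$. For $m\in M$ the function $\hat m(x)=\min(m,x)$ is small and equals $m$ a.e.; the constants $0,1$ are interpreted by $[\hat0],[\hat1]$.

\emph{Truth of bounded formulas.} By induction on terms, $t^K([\bar f])$ is represented by a small function equal to $t(\bar f(x))$ a.e. We claim that for $\varphi\in\Delta_0$ and small $\bar f$,
\begin{equation}\label{eq:los}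
K\models\varphi([\bar f])\iff M\models\varphi(\bar f(x))\text{ a.e.}
\end{equation}
For atomic formulas this is the definition, and the Boolean steps hold because $\mathcal U$ is an ultrafilter. Let $\varphi$ be $\exists y<t(\bar v)\,\psi(y,\bar v)$. If $[f']$ is a witness in $K$, then a.e.\ $f'(x)$ is a witness in $M$. Conversely, let $M\models\varphi(\bar f(x))$ a.e. Let $f'(x)$ be the least $y<t(\bar f(x))$ with $\psi(y,\bar f(x))$ if there is one and it is at most $x$, and $0$ otherwise. Then $f'\in\mathcal F$. Almost everywhere $t(\bar f(x))$ is the value of a small function, in particular at most $x$, so a.e.\ the first case occurs and $f'(x)<t(\bar f(x))$. Hence $f'$ is small, and $[f']$ is a witness in $K$ by the induction hypothesis.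

\emph{$K\models I\Delta_0$.} By \eqref{eq:los}, the universal closure of a $\Delta_0$ formula holds in $K$ if it holds in $M$. The axioms of $PA^-$ follow from sentences of this form: the only existential quantifier, in $x<y\to\exists z\,(x+z=y)$, can be bounded by $y+1$. The least number principle for $\delta\in\Delta_0$ has this form too: $\delta(x,\bar z)\to\exists y<x+1\,(\delta(y,\bar z)\wedge\forall y'<y\,\neg\delta(y',\bar z))$.

\emph{$M\prec_{\Sigma_1}K$.} By \eqref{eq:los} the map $m\mapsto[\hat m]$ preserves $\Delta_0$ formulas and their negations; we identify $M$ with its image. Existential statements pass from $M$ to $K$ with their witnesses. If $M\models\forall z\,\neg\delta(z,m)$ with $\delta\in\Delta_0$, then for every small $f$ we have $M\models\neg\delta(f(x),\hat m(x))$ for all $x\ge m$, so $K\models\neg\delta([f],m)$.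

\emph{End extension.} Let $[f]<m\in M$, and choose $u_0$ with $f(x)<m$ for all $x\in X_{P_{u_0}}$. The sets $\{x:f(x)=v\}$ have indices $e_v=\langle k,\langle c,v\rangle\rangle$ with fixed $k\in\omega$ and $c\in M$, so there is $u\ge u_0$ in $M$ above all $e_v$, $v<m$. Pick $x\in X_{P_u}$ and put $v=f(x)<m$. Then $X_{P_u}$ meets $C_{e_v}$, so $X_{P_u}\subseteq C_{e_v}$ by \eqref{eq:decide}. Thus $f=v$ a.e., and $[f]=v\in M$.

\emph{Properness.} Let $\ell(0)=0$ and $\ell(x)=\max\{y:2^{y^2}\le x\}$ for $x>0$. Then $\ell\in\mathcal F$, and for every $m\in M$ we have $\ell(x)>m$ for all $x\ge2^{(m+1)^2}$. If $y=\ell(x)\ge k$ and $x>0$, then $y^k\le(2^y)^k=2^{ky}\le2^{y^2}\le x$. So $\ell$ is small, and $[\ell]>m$ for all $m\in M$.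
\end{proof}

\begin{proof}[Proof of the statements on cofinality]
Let $(u_j)_{j\in\omega}$ be increasing and unbounded in $M$, with $u_0=0$. We choose strings $p_j$ of length $u_j$, each extending the previous one, with $X_{p_j}$ unbounded; $p_0$ is the empty string. Suppose that $X_q$ is bounded for every extension $q$ of $p_j$ of length $u_{j+1}$. These $q$ range over a bounded set and $X_q\subseteq[0,t]$ is $\Pi_1$, so $B\Sigma_2$ gives one $t$ with $X_q\subseteq[0,t]$ for all of them. Take $x\in X_{p_j}$ with $x>t$. The $\Delta_1$ set $\{e<u_{j+1}:x\in C_e\}$ has a code $g$, and $q=\langle u_{j+1},g\rangle$ extends $p_j$ and has $x\in X_q$, a contradiction. So $p_{j+1}$ exists. The set $P$ of all $e$ with $p_j(e)=1$ for some $j$ has $P_{u_j}=p_j$; it is amenable because the $u_j$ are unbounded, and $X_{P_u}\supseteq X_{p_j}$ for $u\le u_j$. So (iii) holds.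

The model of Theorem~\ref{thm:A} violates (i), so by what was just shown its cofinality is uncountable, and it is at most the cardinality $\aleph_1$.
\end{proof}

The equivalence of (i)--(iii) used only $I\Sigma_1$; the collection schema $B\Sigma_2$ entered in the last proof, where it guarantees that an unbounded cell has unbounded subcells at every depth. In countable cofinality these local choices can be made one after another. In cofinality $\aleph_1$ a sequence of choices may have no coded upper bound at a limit stage, and this is what the construction of Section~\ref{sec:trees} exploits.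

\section{All levels}\label{sec:C}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The case $n=2$ of the first statement is Theorem~\ref{thm:A}, since $B\Sigma_2\vdash\exp$. Let $n\ne2$. Lemmas~\ref{lem:insep} and~\ref{lem:reduction} and Propositions~\ref{prop:nobranch} and~\ref{prop:definable} were proved for all levels. It remains to choose the function $g$ so that the cut is $\Sigma_{n-1}$-elementary and the graph of $g$ is $\Pi_{n-1}$. Let $N$ and $a$ be as in Section~\ref{sec:cut}.

\emph{The function $g$.} For $n=1$ let $g(y)=2^y+1$, and let $\gamma(y,w)$ be its $\Delta_0$ graph. For $n\ge3$ let $\theta_n(x,z):\equiv\neg\Upsilon_{n-2}((x)_0,\langle(x)_1,z\rangle)$. This is a $\Pi_{n-2}$ formula, and by the universality of $\Upsilon_{n-2}$, for each $\Pi_{n-2}$ formula $\delta(z,v)$ there is $k\in\omega$ with $PA\vdash\delta(z,v)\leftrightarrow\theta_n(\langle k,v\rangle,z)$. Let $g(y)$ be the least $w>2^y$ with $\forall x\le y\,(\exists z\,\theta_n(x,z)\to\exists z<w\;\theta_n(x,z))$. In $PA$ its graph is defined by \eqref{eq:gamma} with $\theta_n$ in place of $\theta$, for the reason given there. We compute the complexity in $PA$, where all classes are closed under bounded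 quantification. In the second conjunct, $\neg\theta_n(x,z)$ is $\Sigma_{n-2}$ and $\exists z'<w\,\theta_n(x,z')$ is $\Pi_{n-2}$; both are $\Pi_{n-1}$, so the conjunct is $\Pi_{n-1}$. In the third, $\theta_n(x,w-1)$ is $\Pi_{n-2}$ and $\forall z<w-1\,\neg\theta_n(x,z)$ is $\Sigma_{n-2}$; again both are $\Pi_{n-1}$, and so is the result of prefixing $\exists x\le y$. Let $\gamma(y,w)$ be a $\Pi_{n-1}$ formula equivalent in $PA$ to the conjunction. We use only that $\gamma$ is $\Pi_{n-1}$ and defines the graph of $g$ in $N$. Define $a_i$ and $J$ from $g$ as before; $J$ is a proper initial segment closed under $2^x$, so $J\models I\Delta_0+\exp$.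

\emph{$J\prec_{\Sigma_{n-1}}N$.} For $n=1$ this is $\Delta_0$-absoluteness. For $n\ge3$ we prove $J\prec_{\Sigma_m}N$ by induction on $m\le n-1$, the case $m=0$ being absoluteness again. Let $m\ge1$, $\delta\in\Pi_{m-1}$ and $v\in J$. By the induction hypothesis $J$ and $N$ agree on $\delta(z,v)$ for $z\in J$, so it suffices to show that if $N\models\exists z\,\delta(z,v)$, then there is a witness in $J$. Since $m-1\le n-2$, the formula $\delta$ is equivalent to a $\Pi_{n-2}$ formula, so there is $k\in\omega$ with $N\models\forall z\,(\delta(z,v)\leftrightarrow\theta_n(\langle k,v\rangle,z))$. If $\langle k,v\rangle\le a_i$ with $i\in\omega$, there is a witness $z<g(a_i)=a_{i+1}$.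

\emph{$J\models B\Sigma_n$.} Let $J\models\forall x<u\,\exists y\,\exists\bar y\,\pi$ with $\pi\in\Pi_{n-1}$. Since $J$ and $N$ agree on $\pi$, every $d\in N\setminus J$ satisfies $N\models\forall x<u\,\exists y<d\,\exists\bar y<d\;\pi$. As $N\models PA$, there is a least $d$ with this property; it lies in $J$, since otherwise $d-1\in N\setminus J$ would be smaller. The witnesses below $d$ are in $J$ and satisfy $\pi$ there.

\emph{The tree theory.} Define $\mathrm{Seq}$, $I$, $F$ from $\gamma$, and $\mathcal T$ from the level-$n$ formulas $W_0,W_1$, as in Section~\ref{sec:cut}, and let $\Theta=\mathrm{Th}(J,a)$. The formula $\mathrm{Seq}$ is $\Delta_0$ for $n=1$ and logically equivalent to a $\Pi_{n-1}$ formula for $n\ge3$, because $\forall i<m$ joins the leading universal block of $\gamma$. So $J$ and $N$ agree on it, which is all that the proof of \eqref{eq:seq} used; hence $I^J=\omega$ and $F^J(i)=a_i$. The proof of Lemma~\ref{lem:branches} used only this and the properties of codes in $I\Delta_0+\exp$. Since $\mathrm{Seq}$ is $\Sigma_n$, a definable cofinal branch of $\mathcal T^J$ would give, by Proposition~\ref{prop:definable}, a separating $\Delta_n$ set, contrary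 to Lemma~\ref{lem:insep}. So $\Theta$ is a tree theory containing $B\Sigma_n+\exp$. Proposition~\ref{prop:nobranch} gives $M\models\Theta$ of cardinality $\aleph_1$ without cofinal branch, hence without amenable separating set, and Lemma~\ref{lem:reduction} shows that $M$ has no proper $\Sigma_{n-1}$-elementary end extension satisfying $I\Sigma_{\max(n-2,0)}$.

\emph{The consequence.} Let $M$ be as in the first statement, and suppose that $K\models I\Delta_0$ is a proper $\Sigma_n$-elementary end extension. It is $\Sigma_{n-1}$-elementary, which is a contradiction for $n\le2$. Let $n\ge3$. The induction axiom for $\varphi\in\Sigma_{n-2}$ can be written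
\[
\forall\bar z\,\forall x\,\bigl[\neg\varphi(0,\bar z)\vee\exists y\,(\varphi(y,\bar z)\wedge\neg\varphi(y+1,\bar z))\vee\varphi(x,\bar z)\bigr],
\]
where the bracket is $\Sigma_{n-1}$; so the axiom is $\Pi_n$. It holds in $M$ because $B\Sigma_n$ implies $I\Sigma_{n-1}$, hence it holds in $K$. Thus $K\models I\Sigma_{n-2}$, again a contradiction.
\end{proof}

For $n=1$ the elementarity condition is empty: the model of $B\Sigma_1+\exp$ given by Theorem~\ref{thm:C} has no proper end extension satisfying $I\Delta_0$ at all.

\begin{thebibliography}{9}

\bibitem{HP} H\'ajek and Pudl\'ak, \emph{Metamathematics of First-Order Arithmetic}.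

\bibitem{Kaye} Kaye, \emph{Models of Peano Arithmetic}.

\bibitem{Keisler} Keisler, Ann.\ Math.\ Logic 1 (1970).

\bibitem{Kunen} Kunen, \emph{Set Theory}.

\bibitem{problem} ``Mathematical Logic'', \texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00153-019-00708-4.pdf}, doi:10.1007/s00153-019-00708-4.

\end{thebibliography}
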